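# Covering gonality of very general hypersurfaces when $4n+2=k(k+1)$

We work over $\mathbb C$. "General" means outside a proper closed subset of the parameter space, "very general" means outside a countable union of proper closed subsets.

## 1. Tangent sections of surfaces and conic cones on threefolds

Let $d\ge 3$ and consider the surface $X\subset\mathbb P^3$ with equation
$$F=x_0^{d-1}x_3+x_0^{d-2}x_1x_2+x_1^d+x_2^d+x_3^d .$$
It contains $x=[1:0:0:0]$, and its tangent plane there is $x_3=0$. The plane cuts $X$ in the curve $C:\ x_0^{d-2}x_1x_2+x_1^d+x_2^d=0$. This curve is irreducible: view the equation as a polynomial in $x_0$ over $\mathbb C[x_1,x_2]$ and apply Eisenstein's criterion with a linear factor of $x_1^d+x_2^d$, which divides the constant term exactly once and does not divide $x_1x_2$. On the line $\{[1:as:bs:0]\}$ through $x$ we get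
$$F=s^2\big(ab+(a^d+b^d)s^{d-2}\big).$$
For general $[a:b]$ the line meets $C$ at $x$ with multiplicity $2$ and in $d-2$ further points. So projection from $x$ is a map $C\dashrightarrow\mathbb P^1$ of degree $d-2$. Two intersections were absorbed at $x$, because every line of the tangent plane through $x$ meets $X$ there at least twice.

Such curves pass through every point of a surface. Let $X=\{F=0\}\subset\mathbb P^3$ and $y\in X$. From
$$F(x+sy)=F(x)+s\,D_yF(x)+\tfrac{s^2}{2}D_y^2F(x)+\cdots$$
the line $xy$ meets $X$ at $x\neq y$ with multiplicity at least $2$ iff $F(x)=D_yF(x)=0$. These two equations in $\mathbb P^3$ are satisfied at $x=y$ (Euler's formula), and all components of their solution set have dimension at least $1$. So there is a solution $x\ne y$, and $y$ lies on the tangent section at $x$.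

For a threefold $X\subset\mathbb P^4$ of degree $d$ we can absorb three intersections. Write $F(1,x')=f_1(x')+f_2(x')+\cdots$ at $x=[1:0:\dots:0]$. The lines through $x$ meeting $X$ there at least three times form $\{f_1=f_2=0\}\subset\mathbb P^3$, which for general $X$ is a conic for every $x\in X$ (that $f_2$ vanish on the plane $f_1=0$ is $6$ conditions, and $x$ moves in dimension $3$). Let $R$ be a component of this conic, a rational curve. Let $X$ contain no line, which holds for general $X$ if $d\ge 6$. On the cone over $R$ with vertex $x$, each line has a residual divisor of degree $d-3$ on $X$, so every component of the residual curve maps onto $R$ with degree at most $d-3$. And given $y\in X$, the three equations $F(x)=D_yF(x)=D_y^2F(x)=0$ in $\mathbb P^4$ hold at $x=y$, hence on a set of dimension at least $1$, so there is $x\ne y$ for which $y$ lies on this residual curve. The component through $y$ is not contracted to a point (distinct lines of the cone meet only at $x\neq y$), and away from $x$ a point determines its line. So through each point of $X$ there is an irreducible curve with a map of degree at most $d-3$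 to $\mathbb P^1$.

How far can one go? Here are the words for this question.

**Definition (gonality, covering gonality).** For an irreducible curve $C$, $\operatorname{gon}(C)$ is the least degree of a non-constant morphism from the normalization of $C$ to $\mathbb P^1$; equivalently, the least degree of a dominant rational map $C\dashrightarrow\mathbb P^1$. The covering gonality $\operatorname{cov.gon}(X)$ is the least gonality of an irreducible curve $C\subset X$ passing through a general point of $X$.

**Definition (the loci $V_x^k$).** For $x\in X=\{F=0\}\subset\mathbb P^{n+1}$ let $V_x^k\subset\mathbb P(T_x\mathbb P^{n+1})\cong\mathbb P^n$ be the set of lines meeting $X$ at $x$ with multiplicity at least $k$. If $x=[1:0:\dots:0]$ and $F(1,x')=\sum_if_i(x')$ with $f_i$ homogeneous of degree $i$, then $V_x^k=\{f_1=\dots=f_{k-1}=0\}$.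

For a general point of a general surface, $V_x^2$ is a line in $\mathbb P^2$ and $V_x^3$ is two points of it; for a threefold, $V_x^3$ is the conic above and $V_x^4$ is six points of it. In both examples the curves came from a rational curve $R\subset V_x^\kappa$: on the cone over $R$, the projection from $x$ has degree $d-\kappa$. The tangent sections use $\kappa=2$ with $R$ a line, the conic cones use $\kappa=3$.

## 2. Lines in $V_x^\kappa$ and the gap between the known bounds

Let $R\subset V_x^\kappa$ be a line. Then the plane spanned by $x$ and $R$ cuts $X$ in a curve with a point of multiplicity $\kappa$ at $x$. Let us count. For fixed $x$ and fixed $R$, the condition $f_i|_R=0$ is $i+1$ linear conditions on $F$, and for different $i$ they are independent. Their total number is $\sum_{i=1}^{\kappa-1}(i+1)=\frac{(\kappa-1)(\kappa+2)}2$. There are $\infty^{2(n-1)}$ lines in $\mathbb P^n$ and $\infty^n$ points $x\in X$. So for general $X$ the set of pairs $(x,p)$ with $p$ on a line contained in $V_x^\kappa$ has dimension at most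
$$n+2(n-1)-\tfrac{(\kappa-1)(\kappa+2)}2+1=3n-\tfrac{\kappa(\kappa+1)}2 .\tag{1}$$
If curves on such cones are to cover $X$, we need dimension at least $n$: a pair $(x,p)$ is a line in $\mathbb P^{n+1}$ with a marked point, a line not contained in $X$ has at most $d$ points on $X$, and these points must fill $X$. This requires $\kappa(\kappa+1)\le4n$, that is, $\kappa\le\frac{\sqrt{16n+1}-1}2$.

The question is posed in "A Note On Gonality Of Curves On General Hypersurfaces" (https://www.mat.uniroma2.it/~flamini/kgonalityBUMI.pdf). We use the following known result without proof. For $n\ge2$ and $X\subset\mathbb P^{n+1}$ very general of degree $d\ge2n+2$,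
$$d-\left\lfloor\tfrac{\sqrt{16n+9}-1}2\right\rfloor\le\operatorname{cov.gon}(X)\le d-\left\lfloor\tfrac{\sqrt{16n+1}-1}2\right\rfloor,\tag{2}$$
and the upper bound is attained by plane sections with projection from a point $x$, as in the count above.

When do the two bounds differ? The left one involves the largest $\kappa$ with $(2\kappa+1)^2\le16n+9$, i.e. $\kappa(\kappa+1)\le4n+2$; the right one involves the largest $\kappa$ with $\kappa(\kappa+1)\le4n$. Since $\kappa(\kappa+1)$ is even, they differ exactly when some $k$ satisfies
$$k(k+1)=4n+2,\tag{3}$$
and then the bounds are $d-k$ and $d-k+1$. Equation (3) forces $k\equiv1,2\pmod 4$. For $k=4\alpha+1$ we get $n=4\alpha^2+3\alpha$, for $k=4\alpha+2$ we get $n=4\alpha^2+5\alpha+1$, and $n\ge2$ means $\alpha\ge1$. So $n\in\{7,10,22,27,\dots\}$ with $k=5,6,9,10,\dots$; always $k\ge5$. For $n=2,3$ the bounds agree and give the values $d-2$ and $d-3$ of our examples. In the cases (3), formula (1) with $\kappa=k$ gives $n-1$: lines in $V_x^k$ miss the required dimension by exactly one. Is the upper bound then the truth?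

**Theorem 1.** Let $n\ge 2$ satisfy (3) for some $k$, that is, $n\in\{4\alpha^2+3\alpha,\,4\alpha^2+5\alpha+1\mid\alpha\ge1\}$, with $k=4\alpha+1$, resp. $k=4\alpha+2$. If $d\ge2n+2$ and $X\subset\mathbb P^{n+1}$ is very general of degree $d$, then
$$\operatorname{cov.gon}(X)=d-k+1=d-\Big\lfloor\tfrac{\sqrt{16n+1}-1}2\Big\rfloor .$$
That is, $\operatorname{cov.gon}(X)=d-4\alpha$ if $n=4\alpha^2+3\alpha$, and $d-4\alpha-1$ if $n=4\alpha^2+5\alpha+1$.

**Theorem 2.** Let $n\ge2$ and let $X\subset\mathbb P^{n+1}$ be very general of degree $d$.

1. If $d\ge2n+2$, then $\operatorname{cov.gon}(X)=d-\lfloor(\sqrt{16n+1}-1)/2\rfloor$, for every $n\ge2$.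
2. Let $d\ge2n+2$ and $1\le\kappa<d-\frac{3n}2$ (e.g. $2\kappa<n+4$). In every covering family of irreducible curves $C\subset X$ with degree-$(d-\kappa)$ maps $C\dashrightarrow\mathbb P^1$, the general $C$ lies on a cone with vertex a point $x\in X$ over a rational curve $R\subset V_x^\kappa$, and the pencil is the projection from $x$. Such families do not exist if $\kappa(\kappa+1)>4n$. The structure statement applies, for all $n\ge2$, to every covering family computing $\operatorname{cov.gon}(X)$.
3. If $k(k+1)>4n$ and $d\ge k-1$ is arbitrary, the set of pairs $(x,[\ell])$ such that $x\in X$ and $[\ell]\in V_x^k$ lies on a rational curve contained in $V_x^k$ is contained in a countable union of constructible sets of dimension $\le n-1$.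

There are two tasks. One is to bound rational curves of *all* degrees in the $V_x^k$ (Sections 3–5). The other is to show that a covering family of gonality $d-k$ must come from cones over such curves (Sections 6–7). Both rest on one lemma about adding a variable.

## 3. Parameter counts for rational curves of high degree

The obvious plan for the first task is to repeat the count (1) for morphisms $\psi:\mathbb P^1\to\mathbb P^n$ of degree $e$. The condition $f_i\circ\psi=0$ looks like $ie+1$ conditions. If these were always independent, then, with $N=\frac{k(k-1)}2-1$ and after subtracting $3$ for $\operatorname{Aut}\mathbb P^1$ and adding $1$ for the point, the pairs $(x,p)$ would have dimension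
$$n+(e+1)(n+1)-1-3+1-\sum_{i=1}^{k-1}(ie+1)=n+(n-k-1)-e(N-n).$$
In the case (3) put $\delta=n-k+1$. A computation gives $\delta=N-n+1=\frac{(k-1)(k-2)}4$, so the number is $n+\delta-2-e(\delta-1)$. It is $n-1$ for $e=1$ and smaller for larger $e$; for $n=7$, $k=5$, where $\delta=3$, it is $8-2e$.

But the conditions are not independent. The form $f_i$ lives in a space of fixed dimension, while $ie+1$ grows with $e$; already for $i=1$ and $e>n$, the $n+1$ coefficients of $f_1$ cannot be subject to $e+1$ independent conditions. Since the degree of $R$ is not bounded in advance, the count proves nothing for large $e$.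

Here is an argument that does not see $e$. Think of $V(f)=\{f_1=\dots=f_{k-1}=0\}\subset\mathbb P^n$, with $\deg f_i=i$, as a linear section of a similar $V(F)$ in a larger $\mathbb P^m$. A rational curve in the section is a rational curve in $V(F)$. In $\mathbb P^N$ the complete intersection has trivial canonical bundle, and it is not covered by rational curves of any degree. We shall see that if $\varepsilon$ is the codimension of the pairs $(p,f)$ with a rational curve through $p$, then adding a variable lowers $\varepsilon$ by at least one while it is positive, so $\varepsilon\ge N-n+1$. What we need is $\varepsilon\ge n-k+2$. Now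
$$N-n+1\ge n-k+2\iff k(k+1)\ge4n+4,$$
and in the case (3) we get $N-n+1=\delta=n-k+1$: one short. For $n=7$, $k=5$ we have threefolds of type $(1,2,3,4)$ in $\mathbb P^7$, sections of a fivefold with trivial canonical bundle in $\mathbb P^9$; the argument gives $\varepsilon\ge3$ and we need $\varepsilon\ge4$.

The way past this point is to look at the extremal situation. If the bound $\delta$ is attained, the first added variable lowers $\varepsilon$ by *exactly* one. This forces a matrix of linear forms to have rank one, and the rank-one matrix singles out a line $\ell(f)$ through $p$, along which $f$ may be changed freely off $\ell(f)$. Such a line field turns out to be impossible for rational curves.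

## 4. Adding one variable

**Notation.** Fix degrees $d_1,\dots,d_r\ge1$ and a point $p$ in each $\mathbb P^m$. Write $I_Z(i)=H^0(\mathbb P^m,\mathcal I_Z(i))$. A *linear embedding* $\mathbb P^m\to\mathbb P^{m'}$ is an injective linear map $\mathbb C^{m+1}\to\mathbb C^{m'+1}$, so the pull-back of forms is defined. Let
$$T_m=\bigoplus_iH^0(\mathbb P^m,\mathcal O(d_i)),\qquad G_m=\bigoplus_iH^0(\mathbb P^m,\mathcal O(d_i-1)),\qquad L=I_p(1),\ \dim L=m,$$
let $T_m(p)\subset T_m$ be the tuples vanishing at $p$, and for a line $\ell$ put $I_\ell=\bigoplus_iI_\ell(d_i)$. For $\lambda\in L$ and $g\in G_m$ the product $\lambda g=(\lambda g_i)_i$ lies in $T_m(p)$. The ideal of a linear subspace is generated by its linear forms, so $L\cdot G_m$ spans $T_m(p)$ and $I_\ell(1)\cdot G_m$ spans $I_\ell$.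

**Definition ($\varepsilon$, $\rho$, $W^+$).** Let $W\subset T_m(p)$ be closed, irreducible and stable under $\mathrm{Stab}(p)\subset GL_{m+1}$, of codimension $\varepsilon$ in $T_m(p)$. Let $\rho$ be the rank of
$$L\to T_m(p)/T_fW,\qquad\lambda\mapsto\lambda g,$$
for general $f\in W$ and $g\in G_m$. Let $W^+\subset T_{m+1}(p)$ be the closure of the set of $F$ such that $\varphi^*F\in W$ for some linear embedding $\varphi:\mathbb P^m\to\mathbb P^{m+1}$ with $\varphi(p)=p$.

The $\varphi$'s form an irreducible variety, and $(\varphi,F)\mapsto(\varphi,\varphi^*F)$ is a surjective map of vector bundles over it with fibers $T_{m+1}(p)$, $T_m(p)$. So $\{(\varphi,F):\varphi^*F\in W\}$, the preimage of $\{\varphi\}\times W$, is irreducible. Hence $W^+$ is irreducible; it is $\mathrm{Stab}(p)$-stable.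

Example: one form of degree $d\ge3$ on $\mathbb P^2$, and $W$ the set of $f$ with a line through $p$ in $\{f=0\}$. A general $f\in W$ is $\lambda_0q$ with $\lambda_0\in L$, and $\ell=\{\lambda_0=0\}$. The lines through $p$ form a $\mathbb P^1$ and $f|_\ell=0$ is $d$ conditions on $f\in T_2(p)$, so $\varepsilon=d-1$. Differentiating $\lambda_0q$ gives $T_fW=I_\ell+Lq$. If $s$ spans $L|_\ell$ and $\lambda|_\ell=cs$, then $\lambda g\in T_fW$ iff $cg|_\ell\in\mathbb C\,q|_\ell$, which for general $g$ means $c=0$. So $\rho=1$. And $W^+$ is the set of surfaces in $\mathbb P^3$ with a line through $p$, of codimension $d-2=\varepsilon-\rho$. Note that $I_\ell\subset T_fW$ and $f+I_\ell\subset W$: this is the pattern of part (iii) below.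

**Lemma 1.** (i) $\operatorname{codim}W^+=\varepsilon-\rho$.
(ii) If $\varepsilon\ge1$, then $\rho\ge1$.
(iii) If $\varepsilon\ge2$ and $\rho=1$, then for general $f\in W$ there is a unique line $\ell(f)\ni p$ with $I_{\ell(f)}\subset T_fW$. It depends rationally and equivariantly on $f$; moreover $f+I_{\ell(f)}\subset W$, and $\ell(f+h)=\ell(f)$ for general $h\in I_{\ell(f)}$.

**Proof of (i): a tangent space computation.** Let $x$ be coordinates on $\mathbb P^m=\{y=0\}\subset\mathbb P^{m+1}$. For $\lambda\in L$ put $\varphi_\lambda(x)=(x,\lambda(x))$, and let
$$I=\{(\lambda,F)\in L\times T_{m+1}(p):\varphi_\lambda^*F\in W\}.$$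
As above, $I$ is irreducible, of dimension $m+\dim T_{m+1}(p)-\varepsilon$. A general $\varphi$ has the form $x\mapsto(Ax,\mu(x))$ with $A$ invertible; since $\varphi(p)=p$ we have $A\in\mathrm{Stab}(p)$ and $\mu\in L$, and $\varphi=\varphi_\lambda\circ A$ with $\lambda=\mu\circ A^{-1}\in L$. As $W$ is $\mathrm{Stab}(p)$-stable, $\varphi^*F\in W$ iff $\varphi_\lambda^*F\in W$. So $I\to W^+$ is dominant.

The automorphisms $(x,y)\mapsto(x,y+\mu(x))$ with $\mu\in L$ take $\varphi_\lambda$ to $\varphi_{\lambda+\mu}$. They act on $I$ compatibly with the projection to $T_{m+1}(p)$, and transitively on the first coordinate. So we may compute the rank of the differential at a point $(0,F)$ with $F=f+yg+y^2(\cdots)$, $f\in W$ and $g\in G_m$ general. Since $\varphi_{t\lambda}^*(F+t\dot F)=f+t(\lambda g+\dot F|_{y=0})+O(t^2)$,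
$$T_{(0,F)}I=\{(\lambda,\dot F):\dot F|_{y=0}+\lambda g\in T_fW\}.$$
The kernel of the differential of $I\to T_{m+1}(p)$ is $\{\lambda:\lambda g\in T_fW\}$, of dimension $m-\rho$. By generic smoothness, $\dim W^+=\dim I-(m-\rho)=\dim T_{m+1}(p)-\varepsilon+\rho$.

**Proof of (ii).** If $\rho=0$ then, for general $f$, $\lambda g\in T_fW$ for all $\lambda$ and general $g$, hence for all $g$. As $LG_m$ spans $T_m(p)$, $T_fW=T_m(p)$ and $\varepsilon=0$.

**Proof of (iii), first part: a rank-one matrix gives a line.** By semicontinuity, for general $f$ the rank of $\lambda\mapsto\lambda g$ modulo $T_fW$ is at most $1$ for *all* $g$. Let $e_1,\dots,e_\varepsilon$ be a basis of $(T_fW)^\perp\subset T_m(p)^*$. The linear maps $G_m\to L^*$, $g\mapsto(\lambda\mapsto e_i(\lambda g))$, are linearly independent, because a relation between them is a relation between the $e_i$ on $LG_m$, which spans. In a basis of $L$ they form an $\varepsilon\times m$ matrix of linear forms on $G_m$ all of whose $2\times2$ minors vanish. The ring $\mathbb C[G_m]$ is a UFD: divide the first row, which is non-zero, by the gcd of its entries to obtain a vector $b$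 with coprime entries, homogeneous of one degree $\le1$. The other rows are rational multiples of $b$, hence polynomial multiples. So the $i$-th row is $a_ib$. If $\deg b=1$, the $a_i$ are constants and the rows are proportional, contradicting independence because $\varepsilon\ge2$. So $b=v\in L^*$ is constant and
$$e_i(\lambda g)=a_i(g)\,\lambda(v),\qquad a_1,\dots,a_\varepsilon\in G_m^*\ \text{independent}.\tag{4}$$
Here $v$ is a non-zero element of $L^*=\mathbb C^{m+1}/\hat p$, where $\hat p$ denotes the line in $\mathbb C^{m+1}$ representing $p$; thus $v$ is a direction at $p$. Let $\ell=\ell(f)$ be the line through $p$ with $I_\ell(1)=v^\perp$. By (4) all $e_i$ vanish on $I_\ell(1)G_m$, so $I_\ell\subset T_fW$. If also $I_{\ell'}\subset T_fW$ for a line $\ell'\ne\ell$ through $p$, then $I_\ell(1)+I_{\ell'}(1)=L$ gives $T_fW=T_m(p)$, a contradiction. So $\ell(f)$ is unique. The closed condition $I_\ell\subset T_fW$ on pairs $(f,\ell)$ has exactly one solution for general $f$, so (in characteristic $0$) it defines a rational map $f\mapsto\ell(f)$, equivariant by uniqueness.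

**Proof of (iii), second part: the line does not change along $I_\ell$.** On a dense open part $W^\circ$ of the smooth locus of $W$, where the above holds, choose coordinates $x_1,\dots,x_m$ of $L$ such that, after scaling, $v(f)=(1,v_2(f),\dots,v_m(f))$ with regular functions $v_j$. The forms $\lambda_j=x_j-v_jx_1$ ($2\le j\le m$) span $v^\perp$. For $g\in G_m$ the vector field $\xi_{j,g}(f)=\lambda_j(f)g$ is tangent to $W^\circ$, since $I_{\ell(f)}\subset T_fW$. Hence brackets of such fields are tangent too. For vector-valued functions, $[\xi,\eta]=D_\xi\eta-D_\eta\xi$, and only $v$ depends on $f$; so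
$$[\xi_{i,g},\xi_{j,g'}]=-(\xi_{i,g}v_j)\,x_1g'+(\xi_{j,g'}v_i)\,x_1g .\tag{5}$$
By (4) and $x_1(v)=1$, $x_1u\in T_fW$ iff $u\in A^\perp:=\bigcap_i\ker a_i$, a subspace of codimension $\varepsilon\ge2$ in $G_m$. So $-(\xi_{i,g}v_j)g'+(\xi_{j,g'}v_i)g\in A^\perp$ at $f$. Given $f$ and $g$, the subspace $A^\perp+\mathbb Cg$ is proper; choose $g'$ outside it. Then the coefficient of $g'$ vanishes: $\xi_{i,g}v_j=0$ at $f$, for all $i,j$. As the $\xi_{i,g}(f)$ span $I_{\ell(f)}$, we have proved that $dv=0$ on $I_{\ell(f)}$ for every $f\in W^\circ$.

Now let $f_0\in W^\circ$ and $h=\sum_j\lambda_j(f_0)g_j\in I_{\ell(f_0)}$. Along the integral curve of $\sum_j\xi_{j,g_j}$ through $f_0$ the vector $v$ is constant, so the velocity is constantly $h$ and the curve is $t\mapsto f_0+th$. Thus $f_0+th\in W^\circ$ and $\ell(f_0+th)=\ell(f_0)$ for small $t$. Since $W$ is closed, $f_0+th\in W$ for all $t$, so $f_0+I_{\ell(f_0)}\subset W$. Then $W^\circ\cap(f_0+I_{\ell(f_0)})$ is open in this affine space. Take a ball around $f_0$ in it. Along a ray $f_0+th$ in the ball, the set of $t\in[0,1]$ with $v(f_0+th)=v(f_0)$ is closed, and it is open by the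 integral curve argument started at such a point (where $\ell$ is the same line, so $h$ still lies in $I_\ell$). So $\ell$ is constant on the ball, hence on the irreducible dense open subset $W^\circ\cap(f_0+I_{\ell(f_0)})$. $\square$

**Remark 1 (fibers over $p$).** Let $U_m=\{(p,f)\in\mathbb P^m\times T_m:f(p)=0\}$ and let $B\subset U_m$ be irreducible, closed and $GL_{m+1}$-stable. By homogeneity $B=GL_{m+1}\times^{\mathrm{Stab}(p)}B_p$. The group $\mathrm{Stab}(p)$ is connected, so it preserves each component $W_i$ of $B_p$, and $B$ is the union of the closed sets $GL_{m+1}\times^{\mathrm{Stab}(p)}W_i$. As $B$ is irreducible, $B_p$ is irreducible. It is $\mathrm{Stab}(p)$-stable, and its codimension in $T_m(p)$ is that of $B$ in $U_m$. In the same way, if $B$ is the closure of a $GL_{m+1}$-stable constructible set $B^\circ$, then $B_p$ is the closure of $B_p^\circ$.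

## 5. Rational curves in intersections of type $(1,2,\dots,k-1)$

In this section $(d_i)=(1,2,\dots,k-1)$ and $V(f)=\{f_1=\dots=f_{k-1}=0\}$.

**Proposition A.** Let $n\ge2$ and $k(k+1)\ge4n+2$. Let $\mathcal H$ be an irreducible component of
$$\{(f,\psi):f\in T_n,\ \psi:\mathbb P^1\to\mathbb P^n\text{ a morphism of degree }e\ge1,\ f\circ\psi=0\},$$
and $B\subset U_n$ the closure of $\{(p,f):p\in\psi(\mathbb P^1),\ (f,\psi)\in\mathcal H\}$. Then $\varepsilon:=\operatorname{codim}_{U_n}B\ge n-k+2$.

*Proof.* $B$ is the closure of the image of $\mathcal H\times\mathbb P^1$, so it is irreducible; the connected group $GL_{n+1}$ preserves $\mathcal H$, so $B$ is $GL_{n+1}$-stable. Put $N=\frac{k(k-1)}2-1$. Since $k(k+1)\ge10$, $k\ge3$. Also $N\ge n$: otherwise $n\ge\frac{k(k-1)}2$ and $k(k+1)\ge4n+2\ge2k(k-1)+2$, i.e. $(k-1)(k-2)\le0$, which is false.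

**Step 1. The bound from adding variables: $\varepsilon\ge N-n+1$; and if $\varepsilon=N-n+1$ and $N>n$, then $\rho=1$ for $W=B_p$.** Put $W^{(n)}=B_p$ and $W^{(m+1)}=(W^{(m)})^+$. We claim that for general $F\in W^{(m)}$, $V(F)$ contains a rational curve through $p$. For $m=n$ this holds by Remark 1. If it holds for $m$, a general $F\in W^{(m+1)}$ admits $\varphi$ with $\varphi^*F$ general in $W^{(m)}$, because the irreducible variety of pairs $(\varphi,F)$ dominates both $W^{(m)}$ and $W^{(m+1)}$. The image under $\varphi$ of a rational curve in $V(\varphi^*F)$ through $p$ lies in $V(F)$ and passes through $p$.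

By Lemma 1(i),(ii), each step lowers a positive codimension by at least $1$, and codimension $0$ stays $0$. If $\varepsilon\le N-n$, then after $N-n$ steps the codimension is $0$. If $\varepsilon=N-n+1$, $N>n$ and $\rho\neq1$, then $\rho\ge2$, the first step leads to codimension at most $N-n-1$, and the remaining $N-n-1$ steps lead to $0$. So if the assertion fails, $W^{(N)}=T_N(p)$. As $p$ is arbitrary by homogeneity, for general $F\in T_N$ a rational curve in $V(F)$ passes through the general point of $V(F)$.

If $k=3$, then $N=2$ and $V(F)$ is the intersection of a line and a conic in $\mathbb P^2$, a finite set; absurd. If $k\ge4$, $V(F)\subset\mathbb P^N$ is a smooth connected complete intersection of dimension $N-(k-1)=\frac{k(k-3)}2>0$, with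
$$K_{V(F)}=\mathcal O\Big(\tfrac{k(k-1)}2-N-1\Big)=\mathcal O .$$
A smooth projective variety with a non-zero holomorphic top form is not uniruled: a dominant generically finite map $\hat B\times\mathbb P^1\dashrightarrow V$ would pull the form back to a non-zero section of $K_{\hat B\times\mathbb P^1}$, which has degree $-2$ on the curves $\{b\}\times\mathbb P^1$. And if rational curves pass through a general point, then one of the countably many families of rational curves covers, so $V(F)$ would be uniruled. Contradiction.

**Reduction to the case (3).** We have $N-n+1=\frac{k(k-1)}2-n\ge n-k+2$ iff $k(k+1)\ge4n+4$, so in that case we are done. As $k(k+1)$ is even, only $k(k+1)=4n+2$ remains. Then $k\equiv1,2\pmod4$, $k\ge5$, and substituting $n=\frac{k^2+k-2}4$ gives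
$$\delta:=n-k+1=N-n+1=\tfrac{(k-1)(k-2)}4\ge3 .$$
Suppose $\varepsilon\le\delta$. By Step 1, $\varepsilon=\delta\ge3$, and $N-n=\delta-1>0$, so $\rho=1$. Lemma 1(iii) applies to $W=B_p$. Write $\ell_p=\ell(f)$ for general $(p,f)\in B$; by equivariance this makes sense for all $p$ at once.

**Step 2. The line is not contained in $V(f)$: $f|_{\ell_p}\not\equiv0$ for general $(p,f)\in B$.** Otherwise $W$ lies in the set of $f\in T_n(p)$ such that $V(f)$ contains a line through $p$. For a fixed line, $f_i|_\ell=0$ is $i$ conditions once $f_i(p)=0$, and the lines through $p$ form a $\mathbb P^{n-1}$. So the codimension is at least $\sum_{i=1}^{k-1}i-(n-1)=N-n+2=\delta+1>\varepsilon$, a contradiction.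

**Step 3. The Jacobian along the line: for general $(p,f)\in B$, the Jacobian of $(f_1,\dots,f_{k-1})$ has rank $k-1$ at every point of $\ell_p$.** As $\ell_p$ is compact, this condition is open on the open subset of $W$ where $\ell$ is defined. So one point of that subset satisfying it is enough. By Lemma 1(iii) we may use $f+h$ with $f\in W$ general and $h\in I_\ell$ general, since $f+h\in W$ and $\ell(f+h)=\ell(f)=:\ell$. Let $\ell=\{x_2=\dots=x_n=0\}$. For $y\in\ell$ with representative $\hat y\in\mathbb C^{n+1}$ consider the $(k-1)\times(n-1)$ matrix of the $\partial_{x_j}(f_i+h_i)(\hat y)$, $2\le j\le n$. Writing $h_i=\sum_{j\ge2}x_jg_{ij}$ with $g_{ij}$ of degree $i-1$, we get $\partial_{x_j}h_i|_\ell=g_{ij}|_\ell$ with $g_{ij}$ arbitrary. So, as $h$ varies, the matrix depends affinely on $h$ and is arbitrary. The matrices of rank at most $k-2$ have codimension $(n-1)-(k-1)+1=\delta\ge3$, which exceeds $1=\dim\ell$. So for general $h$ the rank is $k-1$ at all $y\in\ell$.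

**Step 4. Two lines from two points of one curve.** Let $S\subset T_n$ be the closure of $\{f:(f,\psi)\in\mathcal H\}$, of codimension $\gamma$, and let $s$ be the dimension of the general fiber of $B\to S$; it contains the curve $\psi(\mathbb P^1)$, so $s\ge1$. Since $\dim U_n=\dim T_n+n-(k-1)=\dim T_n+\delta$, we get $\dim T_n+\delta-\varepsilon=\dim B=\dim T_n-\gamma+s$. With $\varepsilon=\delta$ this says $\gamma=s\ge1$. So $T_fS\ne T_n$ for general $f\in S$.

Take $(f,\psi)\in\mathcal H$ general, $R=\psi(\mathbb P^1)$ and $p,q\in R$ general. Then $(p,f)$ and $(q,f)$ are general in $B$, and $f$ is general in $S$. Since $B_p,B_q\subset S$,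
$$T_fS\supset T_fB_p+T_fB_q\supset I_{\ell_p}+I_{\ell_q}.$$
There are three possibilities for the two lines.

- $\ell_p=\ell_q$ for general $p,q\in R$. Then $q\in\ell_p$ for general $q$, so $R=\ell_p\subset V(f)$, contradicting Step 2.
- $\ell_p\cap\ell_q=\emptyset$. Then $I_{\ell_p}(1)+I_{\ell_q}(1)=H^0(\mathcal O(1))$, so $I_{\ell_p}+I_{\ell_q}=T_n$, a contradiction.
- $\ell_p\cap\ell_q=\{r\}$. Then $I_{\ell_p}(1)+I_{\ell_q}(1)=I_r(1)$, hence $T_fS\supset I_r:=\bigoplus_iI_r(i)$. Let $\hat r\in\mathbb C^{n+1}$ represent $r$; evaluation at $\hat r$ identifies $T_n/I_r$ with $\mathbb C^{k-1}$. As $S$ is $GL_{n+1}$-stable, $T_fS$ contains $x\mapsto df_x(Ax)$ for every matrix $A$. Its value at $\hat r$ is $df_{\hat r}(A\hat r)$, and $A\hat r$ is arbitrary, so these values fill the image of the Jacobian at $\hat r$. Since $r\in\ell_p$, this image is $\mathbb C^{k-1}$ by Step 3. So $T_fS=T_n$, a contradiction.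

Hence $\varepsilon\ge\delta+1=n-k+2$. $\square$

**Corollary A.** Let $n\ge2$, $k(k+1)\ge4n+2$, $d\ge k-1$ and $X$ very general of degree $d$. Then
$$Q_X^k=\{(x,p):x\in X,\ p\in V_x^k\text{ lies on a rational curve contained in }V_x^k\}$$
is contained in a countable union of constructible sets of dimension $\le n-1$.

*Proof.* Cover $\mathbb P^{n+1}$ by finitely many open sets with algebraic sections $x\mapsto A(x)\in GL_{n+2}$, $A(x)[1:0:\dots:0]=x$. For fixed $x$, write $(F\circ A(x))(1,x')=\sum f_i(x')$. The map $\{F:F(x)=0\}\to T_n$, $F\mapsto(f_1,\dots,f_{k-1})$, is linear, and surjective because $d\ge k-1$; and $V_x^k\cong V(f)$. There are countably many $\mathcal H$ (countably many $e$, finitely many components each), with loci $B_j$. A point $p$ on a rational curve in $V(f)$ satisfies $(p,f)\in B_j$ for some $j$: let $\psi$ be the normalization of the curve.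

The set $\{(F,x,p):F(x)=0,\ p\in V_x^k\}$ is locally the pull-back of $U_n\to T_n$, so it has dimension $\dim\{F\}+n+(n-k+1)$. In it, the triples with $(p,f)\in B_j$ have codimension $\varepsilon_j\ge n-k+2$. So for general $F$ their fiber over $F$ is empty or of dimension at most $n+(n-k+1)-(n-k+2)=n-1$. For very general $F$ this holds for all $j$. $\square$

## 6. Traces, Cayley–Bacharach sets, slicing

For the second task we need three tools.

**Lemma 2 (trace).** Let $Z,B$ be irreducible varieties, $\dim Z=a=\dim B+1$, $Z\dashrightarrow B\times\mathbb P^1$ dominant of degree $d'$, and $u:Z\dashrightarrow Y$ dominant onto a smooth connected projective $Y$ of dimension $a$. For a general fiber $\{w_1,\dots,w_{d'}\}$ of $Z\dashrightarrow B\times\mathbb P^1$, no $\omega\in H^0(K_Y)$ vanishes at $u(w_1),\dots,u(w_{d'-1})$ but not at $u(w_{d'})$.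

*Proof.* Pass to smooth projective models $\hat Z\to\hat B\times\mathbb P^1$ and $\hat Z\to Y$. The trace of $u^*\omega$ (the sum over the fibers) is a holomorphic top form on the open set over which $\hat Z\to\hat B\times\mathbb P^1$ is étale. By Cauchy–Schwarz its square norm is at most $d'\int_{\hat Z}|u^*\omega|^2<\infty$, and square-integrable holomorphic top forms extend over proper analytic subsets. So the trace is a holomorphic top form on $\hat B\times\mathbb P^1$, hence $0$, since the canonical bundle has degree $-2$ on $\{b\}\times\mathbb P^1$. At a general fiber both maps are étale at all $w_i$. If $\omega$ vanishes at $u(w_i)$ for $i<d'$, the vanishing of the trace leaves $u^*\omega=0$ at $w_{d'}$, so $\omega$ vanishes at $u(w_{d'})$. $\square$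

**Definition ($CB(r)$).** A finite set $\Gamma\ne\emptyset$ in a projective space is $CB(r)$, $r\ge0$, if every form of degree $r$ vanishing at all but one point of $\Gamma$ vanishes on $\Gamma$.

Three collinear points are $CB(1)$. Four points of $\mathbb P^2$, no three collinear, are also $CB(1)$, because a linear form vanishing at three of them is $0$.

**Lemma 3.** If $\Gamma$ is $CB(r)$, then $|\Gamma|\ge r+2$; and if moreover $|\Gamma|\le2r+1$, then $\Gamma$ is collinear.

*Proof.* If $|\Gamma|\le r+1$, choose $\gamma\in\Gamma$ and multiply linear forms, one vanishing at each other point but not at $\gamma$, and fill up to degree $r$ with linear forms not vanishing at $\gamma$. The product contradicts $CB(r)$. For the second claim use induction on $r$; for $r=0$ it is vacuous by the first claim. Let $r\ge1$ and suppose $\Gamma$ is not collinear. Choose a hyperplane $H$ containing at least two but not all points of $\Gamma$. Multiplying by the equation of $H$ shows that $\Gamma'=\Gamma\setminus H$ is $CB(r-1)$. As $|\Gamma'|\le2r-1$, the induction hypothesis puts $\Gamma'$ on a line, and $|\Gamma'|\ge r+1$ by the first claim.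 A hyperplane $H'$ containing that line but not all of $\Gamma$ gives $\Gamma\setminus H'\ne\emptyset$, which is $CB(r-1)$ with at most $r$ points. This contradicts the first claim. $\square$

The four points above have $|\Gamma|=2r+2$, so the bound $2r+1$ cannot be raised. Here is how the two lemmas combine in the simplest case. Let $Y$ be a smooth plane curve of degree $d\ge3$ with a map to $\mathbb P^1$ of degree $c$. Apply Lemma 2 with $B$ a point and $Z=Y$: as $K_Y=\mathcal O(d-3)$, a general fiber is $CB(d-3)$, so $c\ge d-1$. Projection from a point of $Y$ has degree $d-1$, hence $\operatorname{gon}(Y)=d-1$.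

**Lemma 4 (slicing).** Let $\mathcal Z\to M$ be a morphism with one-dimensional fibers, $M$ smooth quasi-projective, $u:\mathcal Z\to Y$ a morphism, $\hat z\in\mathcal Z$ a point over $\phi\in M$ such that $\mathcal Z\to M$ is smooth at $\hat z$, $u(\hat z)$ is a smooth point of $Y$ at which $\dim Y=a$, $u$ is submersive at $\hat z$, and $u|_{\mathcal Z_\phi}$ is immersive at $\hat z$. Then there is an irreducible $(a-1)$-dimensional closed $B\subset M$ through $\phi$, smooth at $\phi$, with $\mathcal Z_B\to Y$ immersive at $\hat z$.

*Proof.* The space $\ker du_{\hat z}$ has dimension $\dim_\phi M+1-a$. It injects into $T_\phi M$, since the kernel of $T_{\hat z}\mathcal Z\to T_\phi M$ is the tangent line of $\mathcal Z_\phi$, on which $du$ is injective. Let $B$ be the component through $\phi$ of a complete intersection in $M$, smooth at $\phi$, whose tangent space at $\phi$ is a complement of the image; it has dimension $a-1$. A vector of $T_{\hat z}\mathcal Z_B\cap\ker du_{\hat z}$ maps to $0$ in $T_\phi M$, so it is $0$. $\square$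

Since $\dim\mathcal Z_B=a$ at $\hat z$, such a slice dominates the component of $Y$ through $u(\hat z)$.

## 7. Curves of low gonality lie on cones

**Parameter spaces.** Let $T=H^0(\mathbb P^{n+1},\mathcal O(d))$, let $\mathcal X\subset\mathbb P^{n+1}\times T$ be the universal hypersurface (over $T\setminus0$), and $c=d-\kappa$. Let $C\subset X_F$ be an irreducible curve with normalization $\nu:\tilde C\to C$ and a morphism $\pi:\tilde C\to\mathbb P^1$ of degree $c$. Then $\phi(y)=\nu_*\pi^*y$ defines a morphism $\phi:\mathbb P^1\to\mathrm{Sym}^cX_F$ with this property: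

(P) $\phi(y)$ is reduced for general $y$, and $C_\phi=\{(y,x):x\in\phi(y)\}=(\pi,\nu)(\tilde C)$ is irreducible and birational to its image $C$ in $X_F$.

Morphisms $\mathbb P^1\to\mathrm{Sym}^c\mathbb P^{n+1}$ of given degree form a quasi-projective scheme, $\phi(\mathbb P^1)\subset\mathrm{Sym}^cX_F$ is a closed condition, and (P) is constructible (irreducibility of fibers of a family and generic injectivity are constructible conditions). So the pairs $(F,\phi)$ with (P) are the points of countably many irreducible quasi-projective varieties $M_j$ over $T$.

Let $M$ be an irreducible variety parametrizing such pairs; we write $\phi\in M$ and $F=F_\phi$. Let $\Theta_0\subset M\times\mathbb P^1$ be the open set where $\phi(y)$ is reduced, and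
$$\mathcal C^\circ=\{(\phi,y,x):(\phi,y)\in\Theta_0,\ x\in\phi(y)\}.$$
Then $\mathcal C^\circ\to\Theta_0$ is finite étale of degree $c$, so $\mathcal C^\circ\to M$ is smooth. Its fibers are non-empty open subsets of the irreducible curves $C_\phi$. A smooth morphism is open, and an open map with irreducible fibers over an irreducible base has irreducible source; so $\mathcal C_B^\circ$ is irreducible for every irreducible $B\subset M$. Also $\mathcal C^\circ$ is dense in $\{(\phi,y,x):x\in\phi(y)\}$, fiber by fiber.

**Definition (dominant family).** $M$ is dominant if $\mathcal C^\circ\to\mathcal X$ is dominant.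

For instance, for the curves on a surface cut out by the tangent planes at its points and projected from these points, dominance says that these curves cover the general surface, as in Section 1.

**Countability.** Suppose $M_j$ is not dominant, and let $D_j\subsetneq\mathcal X$ be the closure of the image of $\mathcal C^\circ$. The non-empty open set $\mathcal X\setminus D_j$ has dense image in $T$, so $X_F\not\subset D_j$ for $F$ outside a proper closed subset of $T$. So for very general $F$ the curves from the non-dominant $M_j$ lie in countably many proper closed subsets of $X_F$ and do not cover a dense open subset of $X_F$. Hence if a very general $X_F$ is covered by curves with degree-$c$ maps to $\mathbb P^1$, some $M_j$ is dominant. The same holds for any other countable collection of irreducible varieties parametrizing the same pairs.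

**Proposition B.** Let $n\ge2$, $d\ge2n+2$, $1\le\kappa<d-\frac{3n}2$, and let $M$ be dominant. For general $(F,\phi)\in M$ there are lines $\ell_{\phi,y}$ ($y\in\mathbb P^1$ general), non-constant in $y$, and a point $x_\phi\in X_F$ with $\ell_{\phi,y}\cdot X_F=\phi(y)+\kappa\,x_\phi$. For general $F$, the set of pairs $(x_\phi,\ell_{\phi,y})$, with $\phi\in M_F$ and $y$ in suitable dense open subsets, has dimension $\ge n$.

*Proof.* Replacing $M$ by a dense open subset, or by an irreducible étale cover of one, keeps it dominant and does not affect the assertion. We do this several times; in particular $M$ is smooth. Note that $c=d-\kappa>\frac{3n}2\ge3$.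

**Step 1. The points of $\phi(y)$ lie on a line.** Suppose the open set $\Theta_1=\{(\phi,y)\in\Theta_0:\phi(y)\text{ not collinear}\}$ is non-empty. Take a general $\hat z\in\mathcal C^\circ$, lying over some $(\phi,y_0)\in\Theta_1$. Its $F$ is general in $T$, so $M_F$ is smooth and $X_F$ is smooth. At $\hat z$ the map $\mathcal C^\circ\to\mathcal X$ is submersive, and $\mathcal X\to T$ is submersive at the image; passing to kernels over $T_FT$, $\mathcal C_F^\circ\to X_F$ is submersive at $\hat z$. Also $C_\phi\to X_F$, which is birational onto its image, is immersive at $\hat z$. Lemma 4 with $a=n$ gives an $(n-1)$-dimensional irreducible $B\subset M_F$ through $\phi$ with $\mathcal C_B^\circ\to X_F$ dominant; $\mathcal C_B^\circ$ is irreducible of dimension $n$. As $K_{X_F}=\mathcal O(d-n-2)$, Lemma 2 says that for general $(b,y)\in B\times\mathbb P^1$ the $c$ points of $\phi_b(y)$ are $CB(d-n-2)$. Since $d\ge2n+2$,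
$$c\le d-1\le2(d-n-2)+1,$$
so they are collinear by Lemma 3. But $\Theta_1\cap(B\times\mathbb P^1)$ is open and contains $(\phi,y_0)$, so it is dense in $B\times\mathbb P^1$: a contradiction. So for all $(\phi,y)\in\Theta_0$ the $c\ge2$ points of $\phi(y)$ span a line $\ell_{\phi,y}$.

A general $X_F$ contains no line, since the lines of $\mathbb P^{n+1}$ form a $2n$-dimensional family and containing a given one is $d+1>2n$ conditions; shrink $M$ accordingly. Then $E_{\phi,y}:=\ell_{\phi,y}\cdot X_F-\phi(y)$ is an effective divisor of degree $\kappa$ on $\ell_{\phi,y}$. The line is non-constant in $y$, because $C_\phi\to X_F$ is non-constant and $\ell_{\phi,y}\cap X_F$ is finite. Moreover: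

($*$) *For every dense open $\Theta\subset\Theta_0$ and general $F$ (depending on $\Theta$), the lines $\ell_{\phi,y}$ with $(\phi,y)\in\Theta_F$ form a set of dimension $\ge n$.*

Indeed, the part of $\mathcal C^\circ$ over $\Theta$ is dense in $\mathcal C^\circ$ and dominates $\mathcal X$. So for general $F$ these lines contain a dense set of points of $X_F$, and each contains at most $d$ points of $X_F$.

**Step 2. Components of the residual points.** The residual divisor can be fixed or moving. For the projection of a plane section from one of its points $x$, $E$ is supported at the fixed point $x$. But if a plane section is reducible, $C\cup C'$, and $C$ is projected from a point off $X$, then $E_{\phi,y}=\ell_{\phi,y}\cap C'$ moves with $y$. We must exclude moving residual points for dominant families.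

The locus $\{(\phi,y,z):(\phi,y)\in\Theta_0,\ z\in\operatorname{supp}E_{\phi,y}\}$ is the support of a relative effective divisor of the $\mathbb P^1$-bundle of the lines $\ell_{\phi,y}$ over $\Theta_0$ (the étale divisor $\mathcal C^\circ$ is reduced, so it is a subdivisor of the divisor of $F|_{\ell_{\phi,y}}$). It is finite and flat over the irreducible $\Theta_0$, so all its components dominate $\Theta_0$. After a finite extension of the function field of $M$, the components of its generic fiber over $M$ become geometrically irreducible. Thus, replacing $M$ by an étale cover of a dense open subset, the residual locus becomes a finite union of irreducible closed subsets $\mathcal Z_i$ with the following properties: each $\mathcal Z_i$ is flat over $M$ with irreducible one-dimensional fibers, is finite and surjective over $\Theta_0$, and for each $i$ the maps $\mathcal Z_{i,\phi}\to\mathbb P^{n+1}$ are either constant for all $\phi\in M$ or non-constant for all $\phi\in M$.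

*Suppose, until the end of Step 7, that some $\mathcal Z=\mathcal Z_i$ is of the second kind (non-constant).* We derive a contradiction. Let $d'\le\kappa$ be the degree of $\mathcal Z\to M\times\mathbb P^1$. Since $\mathcal Z\subset M\times\mathbb P^1\times\mathbb P^{n+1}$, the $d'$ points $z$ over a general $(\phi,y)$ are distinct points of $\ell_{\phi,y}$. One would like to apply the trace lemma to these points and conclude that $d'$ is large. But they may sweep out only a proper subvariety of $X_F$, about whose canonical forms we know nothing. So we add variables, as in Section 4.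

**Step 3. Adding variables to the residual family.** For $m\ge n$ let $T^{(m)}=H^0(\mathbb P^{m+1},\mathcal O(d))$, let $\mathcal X^{(m)}\subset\mathbb P^{m+1}\times T^{(m)}$ be the universal hypersurface (over $T^{(m)}\setminus0$), and
$$M^{(m)}=\{(\phi,\iota,\hat F):\phi\in M,\ \iota:\mathbb P^{n+1}\to\mathbb P^{m+1}\text{ a linear embedding},\ \hat F\in T^{(m)},\ \iota^*\hat F=F_\phi\},$$
$\mathcal Z^{(m)}=\mathcal Z\times_MM^{(m)}$. These are affine-space bundles over $M\times\{\iota\}$ and $\mathcal Z\times\{\iota\}$, hence irreducible, and $M^{(m)}$ is smooth. The map $M^{(m)}\to\{(\iota,\hat F)\}$ is the base change of the dominant map $M\to T^{(n)}$ by the submersion $(\iota,\hat F)\mapsto\iota^*\hat F$, so it is dominant. So $M^{(m)}$ and $\mathcal Z^{(m)}$ dominate $T^{(m)}$, and for general $(\iota,\hat F)$ the form $\iota^*\hat F$ is general in $T^{(n)}$. The map $\mathcal Z^{(m)}\to M^{(m)}\times\mathbb P^1$ has degree $d'$.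

Let $\Sigma^{(m)}\subset\mathcal X^{(m)}$ be the image of $\mathcal Z^{(m)}$ under $(\phi,y,z,\iota,\hat F)\mapsto(\iota(z),\hat F)$, and $\mathcal Y^{(m)}$ its closure. Both are $GL_{m+2}$-stable, because $GL_{m+2}$ acts on the pairs $(\iota,\hat F)$, and $\mathcal Y^{(m)}$ is irreducible. By Remark 1, $\mathcal Y_p^{(m)}$ is irreducible and is the closure of $\Sigma_p^{(m)}$.

We claim $\mathcal Y_p^{(m+1)}=(\mathcal Y_p^{(m)})^+$ in the sense of Section 4 (one form of degree $d$ on $\mathbb P^{m+1}$). A linear embedding $\iota':\mathbb P^{n+1}\to\mathbb P^{m+2}$ with $\iota'(z)=p$ factors through some hyperplane containing its image, i.e. $\iota'=\chi\circ\iota$ with a linear embedding $\chi:\mathbb P^{m+1}\to\mathbb P^{m+2}$, $\chi(p)=p$, and $\iota(z)=p$; conversely all such compositions occur. So $\Sigma_p^{(m+1)}=\{\hat F:\chi^*\hat F\in\Sigma_p^{(m)}\text{ for some }\chi\text{ with }\chi(p)=p\}$. Since $\{(\chi,\hat F):\chi^*\hat F\in\Sigma_p^{(m)}\}$ is dense in $\{(\chi,\hat F):\chi^*\hat F\in\mathcal Y_p^{(m)}\}$ (preimages under surjective linear maps), the closures of the images agree.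

**Step 4. When to stop adding variables.** Let $t_m$ be the codimension of $\mathcal Y^{(m)}$ in $\mathcal X^{(m)}$, equal to that of $\mathcal Y_p^{(m)}$ in $T^{(m)}(p)$, and $\rho_m$ the rank $\rho$ of Section 4. By Lemma 1, $t_{m+1}=t_m-\rho_m$, and $\rho_m\ge1$ if $t_m\ge1$. The fibers of $\mathcal Y^{(m)}$ over general points of $T^{(m)}$ have dimension $m-t_m$. Let $e=n-t_n$; then $e\ge1$ since $\mathcal Z_\phi\to X_F$ is non-constant. Let $J\ge n$ be the first index with either

- ($\alpha$) $t_J=0$, or
- ($\beta$) $t_J\ge2$ and $\rho_J=1$.

It exists because $t_m$ decreases strictly while positive. Put $s=J-n$. Before $J$, each step with $t_m\ge2$ lowers $t$ by at least $2$, and a step with $t_m=1$ ends in $t_{m+1}=0$, so it is the last one and leads to ($\alpha$). In case ($\alpha$) therefore $s=0$ or $t_n\ge2(s-1)+1$, i.e. $2s-1\le n-e$. In case ($\beta$) $t_J\le n-e-2s$. Using $e\ge1$, in both cases $2s\le n$, and so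
$$J\le\tfrac{3n}2,\qquad\text{and in case }(\beta):\ J+t_J\le2n-e-s\le2n-1.\tag{6}$$

**Claim.** $d'\ge d-J$.

Given the claim, $\kappa\ge d'\ge d-J\ge d-\frac{3n}2>\kappa$, the contradiction we want.

**Step 5. Slicing the family in $\mathbb P^{J+1}$.** Put $a=J-t_J$, the fiber dimension of $\mathcal Y^{(J)}$ over $T^{(J)}$; $a\ge1$, since the curves $\mathcal Z_\phi$ are not contracted. Let $\Omega\subset\mathcal Z^{(J)}$ be any prescribed dense open subset. As $\mathcal Z^{(J)}$ is quasi-finite over $M^{(J)}\times\mathbb P^1$, there is a dense open $\Theta\subset M^{(J)}\times\mathbb P^1$ over which $\mathcal Z^{(J)}$ is finite étale of degree $d'$ and contained in $\Omega$. Take a general $\hat z\in\mathcal Z^{(J)}$, over $(\phi,\iota,\hat F)$ and over a point of $\Theta$. Then $\hat F$ is general, $M_{\hat F}^{(J)}$ is smooth, $\mathcal Z^{(J)}\to M^{(J)}$ is smooth at $\hat z$, and $\mathcal Z_\phi$ maps immersively at $\hat z$. The dominant map $\mathcal Z^{(J)}\to\mathcal Y^{(J)}$ is submersive at $\hat z$ to the smooth locus, and $\mathcal Y^{(J)}\to T^{(J)}$ is submersive at the image. Passing to kernels, $\mathcal Z_{\hat F}^{(J)}\to Y_{\hat F}:=\mathcal Y_{\hat F}^{(J)}$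 is submersive at $\hat z$. Lemma 4 gives an irreducible $B\subset M_{\hat F}^{(J)}$ through $(\phi,\iota,\hat F)$ with $\dim B=a-1$ such that $Z:=\mathcal Z_B^{(J)}$ dominates a component of $Y_{\hat F}$. Here $Z$ is irreducible, being flat (so open) over the irreducible $B$ with irreducible fibers. As $\Theta$ meets $B\times\mathbb P^1$ in a dense open set, the fiber of $Z\to B\times\mathbb P^1$ over a general point consists of $d'$ points $w_1,\dots,w_{d'}$, all in $\Omega$. Their images $z_1,\dots,z_{d'}\in\mathbb P^{J+1}$ are distinct points on the line $\ell':=\iota(\ell_{\phi,y})$, where $(\phi,y,\iota)$ now belongs to this fiber.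

**Step 6. The claim in case ($\alpha$).** Here $Y_{\hat F}=X_{\hat F}$ is a smooth hypersurface of degree $d$ in $\mathbb P^{J+1}$ with $K=\mathcal O(d-J-2)$, and $d-J-2\ge2n-\frac{3n}2=\frac n2\ge0$. By Lemma 2 the $z_i$ are $CB(d-J-2)$, so $d'\ge d-J$ by Lemma 3.

**Step 7. The claim in case ($\beta$).** Now the line field of Lemma 1(iii) supplies canonical forms on the subvariety swept out by the residual points. Write $t=t_J\ge2$, $P=\mathbb P^{J+1}$, $\mathcal Y=\mathcal Y^{(J)}$, $T=T^{(J)}$. By Lemma 1(iii), for general $(z,F)\in\mathcal Y$ there is a unique line $\ell(z,F)\ni z$ with $I_{\ell(z,F)}(d)\subset T_F\mathcal Y_z$, and $\ell:\mathcal Y\dashrightarrow\mathbb G$ is a rational map to the Grassmannian of lines in $P$.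

**(a) For suitable $\Omega$, $\ell'\ne\ell(z_i,\hat F)$ for all $i$.** The set of points of $\mathcal Z^{(J)}$ where $\ell(\iota(z),\hat F)$ is defined and different from $\iota(\ell_{\phi,y})$ is open. If it is non-empty, use it as $\Omega$. Otherwise $\iota(\ell_{\phi,y})=\ell(\iota(z),\hat F)$ on a dense open subset of $\mathcal Z^{(J)}$, which we may take to be the preimage of a dense open subset $\Theta'$ of $\Theta_0\times_MM^{(J)}$; recall that $\mathcal Z\to\Theta_0$ is surjective. Fix a general $(\iota,\hat F)$ and put $F=\iota^*\hat F$, which is general in $T^{(n)}$. For $(\phi,y)$ in the fiber of $\Theta'$ over $(\iota,\hat F)$ choose $z$ over $(\phi,y)$; then $\ell_{\phi,y}=\iota^{-1}(\ell(\iota(z),\hat F))$ is a function of $z\in\mathcal Y_F^{(n)}$, a set of dimension $e$. So these lines form a set of dimension at most $e=n-t_n\le n-t_J<n$. On the other hand, $\mathcal C^\circ\times_MM^{(J)}\to\{(\iota,\hat F,x):x\in X_{\iota^*\hat F}\}$ is the base change of the dominant map $\mathcal C^\circ\to\mathcal X$ by the submersion $(\iota,\hat F)\mapsto\iota^*\hat F$, hence dominant, and its source is irreducible, so the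 part over $\Theta'$ still dominates. So for our general $(\iota,\hat F)$ the same lines contain a dense subset of the $n$-dimensional $X_F$, each at most $d$ points of it, and form a set of dimension at least $n$. This is a contradiction.

**(b) The lines $\ell_i:=\ell(z_i,\hat F)$ are pairwise distinct.** If $\ell_i=\ell_j$ with $i\ne j$, this line contains $z_i\ne z_j$, so it is $\ell'$, contradicting (a).

**(c) Canonical forms from the line field.** Let $\widetilde{\mathcal Y}\to\mathcal Y$ be a projective resolution, an isomorphism over a dense open subset, on which $\ell$ extends to a morphism to $\mathbb G$ (resolve the closure of the graph of $\ell$). For general $\hat F$ its fiber $\widetilde Y$ is smooth projective of pure dimension $a$, and $K_{\widetilde{\mathcal Y}}|_{\widetilde Y}\cong K_{\widetilde Y}$, the normal bundle being trivial. Let $h$ be the hyperplane class from $P$, $S$ the tautological rank-$2$ subbundle from $\mathbb G$, and $\sigma$ the class of $\det S^*$.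

As $\mathcal Y$ has codimension $t+1$ in $P\times T$, contracting $\eta\wedge\mathrm{vol}_T$ ($\eta$ a local top form on $P$) with $\theta\in\Lambda^{t+1}T$ and pulling back to $\widetilde{\mathcal Y}$ gives a map of bundles
$$\Psi:\Lambda^{t+1}T\otimes K_P\to K_{\widetilde{\mathcal Y}}\quad\text{on }\widetilde{\mathcal Y}.$$
At a general point let $\tau=T_{(z,F)}\mathcal Y\subset T_zP\oplus T$. By $GL$-stability $\tau\to T_zP$ is onto, so $(T_zP\oplus T)/\tau\cong N_{z,F}:=T/T_F\mathcal Y_z$, of dimension $t+1$. Evaluating the contracted form on a basis of $\tau$ is, up to sign, evaluating the volume form on $\theta$ and that basis; so $\Psi$ is the composite of $\Lambda^{t+1}T\to\Lambda^{t+1}N_{z,F}$ with an isomorphism. In particular $\Psi$ is onto at general points.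

At general points $I_\ell(d)\subset T_F\mathcal Y_z\subset I_z(d)$. The first inclusion shows that $\Psi$ kills $I_\ell(d)\wedge\Lambda^tT$. The second shows that the image of $I_z(d)$ in $N_{z,F}$ has dimension $t$, so $\Psi$ kills $\Lambda^{t+1}I_z(d)$. As $I_\ell(d)$ and $I_z(d)$ are subbundles of the trivial bundle $T$ on all of $\widetilde{\mathcal Y}$, where $z\in\ell$ always, both statements hold everywhere by continuity.

Put $\mathcal A=T/I_\ell(d)=\mathrm{Sym}^dS^*$, the forms of degree $d$ on $\ell$, and $\mathcal A'=I_z(d)/I_\ell(d)$. The inclusion $\mathcal O(-h)\subset S$ given by $z\in\ell$ dualizes to $0\to\mathcal O(\sigma-h)\to S^*\to\mathcal O(h)\to0$, whence $\mathcal A'=\mathcal O(\sigma-h)\otimes\mathrm{Sym}^{d-1}S^*$ and $\mathcal A/\mathcal A'=\mathcal O(dh)$. So $\Psi$ factors through $\Lambda^{t+1}\mathcal A/\Lambda^{t+1}\mathcal A'\cong\mathcal O(dh)\otimes\Lambda^t\mathcal A'$, twisted by $K_P=\mathcal O(-(J+2)h)$. Restriction to $\widetilde Y$ gives a map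
$$\mathcal O\big(t\sigma+(d-J-2-t)h\big)\otimes\Lambda^t(\mathrm{Sym}^{d-1}S^*)\longrightarrow K_{\widetilde Y},\tag{7}$$
surjective at general points. Here $\Lambda^t\mathrm{Sym}^{d-1}S^*$ is globally generated, since $S^*$ is a quotient of a trivial bundle, and $d-J-2-t\ge d-2n-1\ge1$ by (6).

**(d) A forbidden form.** Choose $\Omega$ such that (a) holds and such that the points $(z_i,\hat F)$ lie in the open part of $\mathcal Y$ where $\widetilde{\mathcal Y}\to\mathcal Y$ is an isomorphism and $\Psi$ is onto. Suppose $d'\le d-J-1$, i.e.
$$d'-1\le t+(d-J-2-t).$$
The line bundle in (7) offers $t$ factors $\mathcal O(\sigma)$ and $d-J-2-t$ factors $\mathcal O(h)$. To each $i<d'$ assign a separate factor, and in it a section of $\mathcal O(\sigma)$ vanishing at $\ell_i$ but not at $\ell_{d'}$ (possible by (b), $\sigma$ being very ample on $\mathbb G$), or a section of $\mathcal O(h)$ vanishing at $z_i$ but not at $z_{d'}$. Fill the remaining factors with sections not vanishing at the $d'$-th point. Multiply by a section of $\Lambda^t\mathrm{Sym}^{d-1}S^*$ chosen so that the image in (7) is non-zero at the $d'$-th point. The resulting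 section of $K_{\widetilde Y}$ vanishes at the first $d'-1$ points but not at the last. This contradicts Lemma 2, applied to $Z$ and the component of $\widetilde Y$ which it dominates. So $d'\ge d-J$, which proves the claim.

**Step 8. The vertex.** So all $\mathcal Z_i$ are of the first kind: for $\phi\in M$ (after the shrinkings), $\operatorname{supp}E_{\phi,y}$ is a finite non-empty set independent of general $y$, contained in all $\ell_{\phi,y}$. As $\ell_{\phi,y}$ is non-constant in $y$ and two points determine a line, this set is a single point $x_\phi\in X_F$, and $E_{\phi,y}=\kappa x_\phi$. The dimension statement is ($*$), since a pair $(x_\phi,\ell_{\phi,y})$ determines its line. $\square$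

## 8. The dimensions with $k(k+1)=4n+2$

**Proof of Theorem 1.** Let (3) hold. By Section 2, $16n+9=(2k+1)^2$ and $(2k-1)^2\le16n+1<(2k+1)^2$, so (2) gives $\operatorname{cov.gon}(X)\in\{d-k,d-k+1\}$. We exclude $d-k$. Since
$$n+4-2k=\tfrac{k^2-7k+14}4>0$$
(the discriminant of the numerator is $49-56<0$), $k<\frac n2+2\le d-\frac{3n}2$, and Proposition B applies with $\kappa=k$.

Suppose some $M_j$ (for $c=d-k$) is dominant, and take $F$ very general. By Proposition B, for general $\phi\in M_{j,F}$ the map $y\mapsto[\ell_{\phi,y}]$ is a non-constant rational map $\mathbb P^1\dashrightarrow V_{x_\phi}^k$, because $\ell_{\phi,y}$ meets $X$ at $x_\phi$ with multiplicity at least $k$. The closure of its image is a rational curve in $V_{x_\phi}^k$, so $(x_\phi,[\ell_{\phi,y}])\in Q_X^k$. Hence $Q_X^k$ contains a constructible set of dimension at least $n$. But $k(k+1)=4n+2$, and Corollary A says that $Q_X^k$ lies in a countable union of constructible sets of dimension at most $n-1$. This is impossible over the uncountable field $\mathbb C$.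

Hence no $M_j$ is dominant. By the countability remark of Section 7, a very general $X$ is not covered by curves with degree-$(d-k)$ maps to $\mathbb P^1$, so $\operatorname{cov.gon}(X)\ne d-k$, and
$$\operatorname{cov.gon}(X)=d-k+1=d-\Big\lfloor\tfrac{\sqrt{16n+1}-1}2\Big\rfloor .\qquad\blacksquare$$

For $n=7$ this says: on a very general hypersurface of degree $d\ge16$ in $\mathbb P^8$ the covering gonality is $d-4$, and the threefolds $V_x^5\subset\mathbb P^7$ do not contain enough rational curves to give $d-5$.

## 9. The structure of covering families

**Proof of Theorem 2(1).** This is Theorem 1 together with the known result (2), whose two bounds coincide for the other $n\ge2$.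

**Proof of Theorem 2(3).** $k(k+1)$ is even, so $k(k+1)>4n$ means $k(k+1)\ge4n+2$; apply Corollary A.

**Proof of Theorem 2(2).** Let $1\le\kappa<d-\frac{3n}2$. If $2\kappa<n+4$, this inequality follows from $d\ge2n+2$, since then $d-\frac{3n}2\ge\frac n2+2$.

*Making Proposition B hold at every point.* The conclusion of Proposition B about $\phi$ holds on a dense open subset of each dominant $M_j$. The complement is a finite union of irreducible locally closed sets of smaller dimension, to which the same applies if they are dominant. By Noetherian induction we may replace $\{M_j\}$ by a countable collection of irreducible varieties, together parametrizing the same pairs $(F,\phi)$, such that on each dominant one the conclusion about $\phi$ holds at every point.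

*Placing a given family.* Let $F$ be very general and consider a covering family on $X_F$ with irreducible base: a family of irreducible curves with degree-$(d-\kappa)$ maps to $\mathbb P^1$ such that members pass through the general point of $X_F$. After shrinking the base, its members define points $(F,\phi)$ depending algebraically on the base. The base is the union of countably many constructible sets, according to the $M_j$ in which the point lies; since $\mathbb C$ is uncountable, one of them contains a dense open subset. So the general members lie in a single $M_j$. They still cover a dense subset of $X_F$, so $\mathcal C_{j,F}^\circ\to X_F$ is dominant. As $F$ is very general, $M_j$ is dominant by the countability remark.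

*The cone and the projection.* Hence for a general member $C=C_\phi$ (identified with its image in $X$), $\ell_{\phi,y}\cdot X=\phi(y)+\kappa x_\phi$ for general $y$, and $C$ lies on the cone with vertex $x_\phi$ over the closure $R\subset V_{x_\phi}^\kappa$ of $\{[\ell_{\phi,y}]\}$, a rational curve. The map $y\mapsto\ell_{\phi,y}$ is birational onto $R$. Otherwise, for general $y$ there is $y'\ne y$, also outside any given finite set, with $\ell_{\phi,y}=\ell_{\phi,y'}$. Then $\phi(y)=\ell_{\phi,y}\cdot X-\kappa x_\phi=\phi(y')$. But $\phi(y)$ and $\phi(y')$ are disjoint for $y$ outside a finite set: a common point would be the image under $\nu$ of two points of $\tilde C$ with different values of $\pi$, and $\nu$, being birational, identifies only finitely many points. A general point of $C$ in $\phi(y)$ is projected from $x_\phi$ to $[\ell_{\phi,y}]$. So the pencil is the projection from $x_\phi$, up to the birational map from $\mathbb P^1$ to $R$.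

*Non-existence.* If $\kappa(\kappa+1)>4n$, then $\kappa(\kappa+1)\ge4n+2$, and $d\ge\kappa-1$, so Corollary A applies with $k=\kappa$. The argument of Section 8, with $\kappa$ for $k$, shows that no $M_j$ is dominant, so no such covering family exists.

*Families computing the covering gonality.* Put $h_0=\lfloor(\sqrt{16n+1}-1)/2\rfloor$. For $n\ge2$ we have $h_0\ge1$, and
$$2h_0\le\sqrt{16n+1}-1<n+4,\qquad\text{since}\quad(n+5)^2-(16n+1)=n^2-6n+24>0 .$$
So the structure statement applies with $\kappa=h_0$ to every covering family computing $\operatorname{cov.gon}(X)=d-h_0$. $\blacksquare$
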